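\title{Sets of minimal indices need not be truth-table equivalent}

\begin{abstract}
For an acceptable numbering $\varphi$ of the partial recursive functions let $M_\varphi$ be the set of minimal indices. We show that the truth-table degree of $M_\varphi$ depends on $\varphi$, which answers Meyer's second question in the negative: there is an acceptable numbering with $M_\varphi\equiv_{tt}\emptyset''$, and there is one with $K\not\le_{tt}M_\varphi$. There are even infinitely many acceptable numberings whose sets of minimal indices are pairwise truth-table incomparable, while $K\le_{wtt}M_\varphi$ holds for every acceptable $\varphi$. The main construction is a finite-injury argument in which each requirement wins two nested finite games by a symmetry argument.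
\end{abstract}

\section{Introduction}

Let $\varphi=(\varphi_x)_{x\in\omega}$ be an acceptable numbering of the partial recursive functions of one variable, also called a uniform effective or G\"odel numbering: $\varphi$ is computable, and every computable sequence of partial functions can be translated into it effectively (Section~\ref{sec:prelim} recalls all definitions). The set of \emph{minimal indices} of $\varphi$,
\[
M_\varphi=\{x \mid (\forall y)(\varphi_x=\varphi_y\Rightarrow x\le y)\},
\]
contains exactly one index of each partial recursive function, the first one.

How much does the complexity of $M_\varphi$ depend on $\varphi$? For the set of \emph{all} indices of the functions in a class there is no dependence: if $\psi_x=\varphi_{t(x)}$ with $t$ computable, then $x$ is a $\psi$-index of a member of the class exactly when $t(x)$ is a $\varphi$-index of one, so the sets belonging to two acceptable numberings are $m$-equivalent. For minimal indices this argument breaks down, because a translation pays no attention to the order of indices. The answer then depends on how finely one measures. A.~Meyer showed that $M_\varphi$ has Turing degree $0''$ for every acceptable $\varphi$. P.~Young showed that $M_\varphi$ and $M_{\varphi'}$ need not be $1$-equivalent. J.~Kinber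 showed that there are acceptable numberings $\varphi,\varphi'$ such that $M_\varphi$ and $M_{\varphi'}$ are incomparable under bounded truth-table reducibility, and there are also acceptable numberings for which these sets are incomparable under conjunctive reducibility. In particular, the answer to Meyer's first question, whether $M_\varphi\equiv_m M_{\varphi'}$ always holds, is negative. None of these results is used below. Meyer's second question, which we take from \cite{lncs}, concerns a reducibility between these levels.

\medskip
\noindent\textbf{Question.} Is $M_\varphi\equiv_{tt}M_{\varphi'}$ for all acceptable numberings $\varphi$ and $\varphi'$?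
\medskip

A truth-table reduction may ask the oracle any finite number of questions and apply any Boolean function to the answers; it must only fix both in advance. There is a case for expecting the answer yes. The negative results above concern reducibilities that restrict the number or the form of the questions, whereas a truth table may ask about a whole initial segment $[0,n]$ and so learns, for instance, how many different functions there are among $\varphi_0,\dots,\varphi_n$. Questions about an initial segment of computable length do suffice to decide the halting set $K$, for every acceptable numbering (Proposition~\ref{prop:wtt}). On the other hand, a truth table commits itself to an output for every possible pattern of answers, and a numbering can keep positions in reserve and fill them only after it has seen the table. The second consideration wins.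

Throughout, $E$ is a fixed $m$-complete $\Sigma_2$ set, so that $E\equiv_m\emptyset''$.

\begin{theorem}\label{thm:high}
There is an acceptable numbering $\varphi'$ with $E\le_{tt}M_{\varphi'}$. Hence $M_{\varphi'}\equiv_{tt}\emptyset''$, and $M_\varphi\le_{tt}M_{\varphi'}$ for every acceptable $\varphi$.
\end{theorem}

\begin{theorem}\label{thm:low}
There are an acceptable numbering $\varphi$ and a c.e.\ set $A$ with $A\not\le_{tt}M_\varphi$. Hence $K\not\le_{tt}M_\varphi$.
\end{theorem}

\begin{corollary}\label{cor:answer}
For the numberings $\varphi'$ and $\varphi$ of Theorems~\ref{thm:high} and~\ref{thm:low}, $M_{\varphi'}\not\le_{tt}M_\varphi$. The answer to the question is no.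
\end{corollary}

\begin{proof}
The c.e.\ set $A$ is $\Sigma_2$, so $A\le_mE$. If $M_{\varphi'}\le_{tt}M_\varphi$, then $A\le_mE\le_{tt}M_{\varphi'}\le_{tt}M_\varphi$, contrary to Theorem~\ref{thm:low}.
\end{proof}

Two further results are not needed for the answer but locate it more exactly.

\begin{theorem}\label{thm:many}
There are acceptable numberings $\varphi^0,\varphi^1,\dots$ and c.e.\ sets $A^0,A^1,\dots$ such that $A^c\le_{tt}M_{\varphi^c}$ for all $c$, and $A^b\not\le_{tt}M_{\varphi^c}$ for all $b\ne c$. Hence the sets $M_{\varphi^c}$ are pairwise tt-incomparable, and $K\not\le_{tt}M_{\varphi^c}$ for all $c$.
\end{theorem}

\begin{proposition}\label{prop:wtt}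
For every acceptable numbering $\varphi$, $K\le_{wtt}M_\varphi$.
\end{proposition}

So ``tt'' cannot be replaced by ``wtt'' in the statement $K\not\le_{tt}M_\varphi$ of Theorem~\ref{thm:low}.

Theorem~\ref{thm:high} and Proposition~\ref{prop:wtt} have short proofs (Section~\ref{sec:coding}). The work lies in Theorem~\ref{thm:low}. Section~\ref{sec:idea} shows its idea on a $2\times2$ truth table, Section~\ref{sec:games} isolates the finite combinatorics, Sections~\ref{sec:constr} and~\ref{sec:verif} contain the construction and its verification, and Section~\ref{sec:many} adapts them to Theorem~\ref{thm:many}.

\section{Preliminaries}\label{sec:prelim}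

\subsection*{Numberings}
A \emph{computable numbering} is a sequence $\psi=(\psi_x)_{x\in\omega}$ of partial functions $\omega\to\omega$ such that $(x,y)\mapsto\psi_x(y)$ is partial recursive. A computable numbering $\varphi$ is \emph{acceptable} if for every computable numbering $\psi$ there is a total computable $t$ with $\psi_x=\varphi_{t(x)}$ for all $x$. Taking for $\psi$ a constant sequence shows that every partial recursive function occurs in $\varphi$. We fix an acceptable numbering $(f_j)_{j\in\omega}$. Since translations compose,
\begin{equation}\label{eq:acc}
\mbox{if $\varphi$ is computable and $f_j=\varphi_{t(j)}$ with $t$ computable, then $\varphi$ is acceptable.}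
\end{equation}
When we build a numbering $\varphi$ we call its indices \emph{positions}, say that position $x$ \emph{holds} the function $\varphi_x$, and call $x$ \emph{minimal} if $x\in M_\varphi$, that is, if no earlier position holds the same function. We write $\emptyset$ for the nowhere defined function, $\bar v$ for the total constant function with value $v$, and $\bar v|\ell$ for its restriction to $\{0,\dots,\ell-1\}$.

\subsection*{Reducibilities}
A \emph{condition} is a Boolean combination of finitely many atoms ``$n\in X$''; it \emph{queries} the numbers $n$ that occur in it. We write $C\models\sigma$ if the condition $\sigma$ is true for $X=C$, and $[C\models\sigma]\in\{0,1\}$ for its truth value, which depends only on $C$ at the queried numbers. Conditions are identified with natural numbers by a fixed effective coding. A set is identified with its characteristic function.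

We write $B\le_{tt}C$ (\emph{truth-table reducibility}) if there is a total computable $\tau$ with $B(x)=[C\models\tau(x)]$ for all $x$. The relation is transitive: substitute conditions for atoms. Restricting $\tau$ gives finer reducibilities: \emph{bounded truth-table} if the number of queries of $\tau(x)$ is bounded by a constant, \emph{conjunctive} if $\tau(x)$ is a conjunction of atoms, $\le_m$ if $\tau(x)$ is a single atom ``$h(x)\in X$'', and $\le_1$ if moreover $h$ is injective. In the other direction, $B\le_{wtt}C$ (\emph{weak truth-table reducibility}) if an oracle machine computes $B$ from $C$ and its queries on input $x$ are bounded by a computable function of $x$; the machine need not halt with other oracles. Let $(\tau_e)_{e\in\omega}$ be a computable numbering of all partial recursive functions, with values read as conditions.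

\subsection*{$\Sigma_2$ sets and counters}
A set $S$ is $\Sigma_2$ if $S=\{x:\exists a\,\forall b\;\Theta(x,a,b)\}$ with $\Theta$ computable. We use three textbook facts: the $\Sigma_2$ relations are closed under bounded quantifiers; a set is $\Sigma_2$ if and only if it is c.e.\ relative to $K$; and every c.e.\ set is $m$-reducible to $K$, every $\Sigma_2$ set to $E$. The second fact suggests the right picture: relative to $K$, elements enter a $\Sigma_2$ set one at a time and never leave. A computable construction cannot see them enter, but it can watch a counter.

\begin{lemma}\label{lem:counter}
For every $\Sigma_2$ set $S$ there is a computable function $\mathrm{cnt}_S(x,t)$, nondecreasing in $t$, such that $x\in S$ if and only if $\mathrm{cnt}_S(x,t)$ is bounded as $t\to\infty$.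
\end{lemma}

\begin{proof}
With $\Theta$ as above, say that $a$ is refuted at $t$ if $\Theta(x,a,b)$ fails for some $b\le t$. Let $\mathrm{cnt}_S(x,t)$ be the least $a\le t$ not refuted at $t$, and $t$ if there is none. All numbers below $\mathrm{cnt}_S(x,t)$ are refuted at $t$ and stay refuted, so the function is nondecreasing. If $x\in S$ with witness $a$, then $a$ is never refuted and $\mathrm{cnt}_S(x,t)\le a$ for $t\ge a$. If $x\notin S$, every $a$ is eventually refuted, and the counter exceeds every bound.
\end{proof}

\subsection*{Self-reference}
Let $(U^z)_{z\in\omega}$ be a standard listing of the partial recursive functions of two variables. Each $U^z$ is a computable numbering, $U^z_x(y)=U^z(x,y)$; let $M^z=\{x:\forall y<x\;\,U^z_x\ne U^z_y\}$ be its set of minimal indices. The \emph{recursion theorem} says that for every total computable $h$ there is $z$ with $U^{h(z)}=U^z$, and likewise for functions of three variables.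

\begin{lemma}\label{lem:sigma2}
The relation $x\in M^z$ is $\Sigma_2$ in $(z,x)$. In particular $M_\varphi\le_mE$ for every computable numbering $\varphi$.
\end{lemma}

\begin{proof}
The functions $U^z_x$ and $U^z_y$ differ if and only if there is an argument at which both converge with different values, or one converges and the other never does. This is $\Sigma_2$, and the quantifier $\forall y<x$ is bounded.
\end{proof}

\section{Coding into the minimal indices}\label{sec:coding}

The basic device of the paper makes the minimality of a position depend on a $\Sigma_2$ event of our choice. Let a position, the \emph{anchor}, hold $\bar v$, and let a later position, the \emph{switch}, hold $\bar v|\ell$, where $\ell$ grows each time the counter of the event grows. If the event fails, the switch ends up holding $\bar v$ and is not minimal, because of the anchor. If the event holds, the switch holds a finite function, and it is minimal \emph{unless some earlier position happens to hold the same finite function}. An acceptable numbering has to contain the functions $f_j$, and nothing prevents an early $f_j$ from being that function. For coding it is enough to outnumber them.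

\begin{proof}[Proof of Theorem~\ref{thm:high}]
Position $0$ holds $\bar 0$ and serves as the anchor of all switches. It is followed by blocks $e=0,1,\dots$; block $e$ consists of $e+1$ positions holding functions $h_{e,0},\dots,h_{e,e}$ and one position holding $f_e$, where
\[
h_{e,i}=\bigcup_t\;\bar0|\,2^e3^i5^{\mathrm{cnt}_E(e,t)} .
\]
The resulting numbering $\varphi'$ is computable and the position of $f_e$ is a computable function of $e$, so $\varphi'$ is acceptable by (\ref{eq:acc}).

If $e\notin E$, the counter is unbounded, every $h_{e,i}$ equals $\bar0$, and no $h$-position of block $e$ is minimal. If $e\in E$ and $n$ is the limit of the counter, then $h_{e,i}=\bar0|2^e3^i5^n$. These $e+1$ finite functions differ from one another, from $\bar0$, and from every $h_{e',i'}$ with $e'<e$, which is total or has a length with a different power of $2$. The only other functions in front of them are $f_0,\dots,f_{e-1}$. At most $e$ of the $e+1$ functions are among these, so one of them differs from all functions at earlier positions, and its position is minimal. Thus $e\in E$ if and only if some $h$-position of block $e$ is in $M_{\varphi'}$, which is a truth-table reduction with $e+1$ queries. The remaining claims follow from Lemma~\ref{lem:sigma2}: $M_{\varphi'}\le_mE\equiv_m\emptyset''$,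 and $M_\varphi\le_mE\le_{tt}M_{\varphi'}$.
\end{proof}

In an arbitrary acceptable numbering we cannot place switches, but bounded questions still decide $K$.

\begin{proof}[Proof of Proposition~\ref{prop:wtt}]
Fix a computable enumeration of $K$, and let $K_s$ be the part enumerated by stage $s$. Let $\psi_e=\{(0,s)\}$ if $e$ enters $K$ at stage $s$, and $\psi_e=\emptyset$ if $e\notin K$. This is a computable numbering, so acceptability of $\varphi$ gives a computable $g$ with $\varphi_{g(e)}=\psi_e$. Let $x_0$ be the least $\varphi$-index of $\emptyset$.

On input $e$, query $M_\varphi$ on $[0,g(e)]$. Every $m\le g(e)$ in $M_\varphi\setminus\{x_0\}$ has $\varphi_m\ne\emptyset$, so a search finds some $y_m$ with $\varphi_m(y_m){\downarrow}$. Let $s^*$ be the maximum of $0$ and the values $\varphi_m(y_m)$. If $e$ enters $K$ at stage $s$, then the least index $m$ of $\varphi_{g(e)}$ is one of these $m$, necessarily $y_m=0$, and $s=\varphi_m(0)\le s^*$. So $e\in K$ if and only if $e\in K_{s^*}$, and all queries are bounded by $g(e)$.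
\end{proof}

This procedure trusts its oracle: if the oracle contains a second index of $\emptyset$ below $g(e)$, the search never ends. A truth table has no such escape, and the proof of Theorem~\ref{thm:low} exploits exactly this.

\section{The idea of the diagonalization}\label{sec:idea}

We build $\varphi$ and $A$ together. For each $e$ with $\tau_e$ total we want a witness $x$ with $A(x)\ne[M_\varphi\models\tau_e(x)]$. Position $0$ holds $\emptyset$, so a position that stays empty is not minimal, and we can keep positions empty until $\tau_e(x)$ has converged. What we cannot choose are the functions $f_k$, which must appear at computable positions $t_k$. This section is motivation only; the proof starts in Section~\ref{sec:games}.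

\subsection*{One function, one witness}
Suppose there is a single uncontrolled function $f$, at position $t$, and a single witness $x$. Whether $t$ is minimal is not in our hands, and the condition $\tau(x)$ may ask just that. Putting a copy of $f$ at an earlier position makes $t$ non-minimal, but the copy inherits the problem. So we reserve \emph{two} positions $p^0,p^1$ in front of $t$, and an anchor in front of them, and wait for $\tau(x)$. Then we choose $\beta\in\{0,1\}$, make $A(x)=\beta$, put the copy of $f$ at $p^\beta$, and make $p^{1-\beta}$ a switch. Assume for the moment that the switch is never spoiled and that the status of all other queried positions is known. Then $\tau(x)$ is a table $\psi_{ij}\in\{0,1\}$, the truth value in the case $M_\varphi(p^0)=i$, $M_\varphi(p^1)=j$, and we need the outcome $(i,j)$ to satisfy $\psi_{ij}\ne\beta$.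

By the recursion theorem the event that drives the switch may mention $M_\varphi$, but it has to be $\Sigma_2$. This leaves three policies: the switch is off, it is on, or it \emph{follows} the copy, being on if and only if $p^\beta\in M_\varphi$. (The opposite of following would need the event $p^\beta\notin M_\varphi$, which is $\Pi_2$.) Each policy leaves two possible outcomes:
\begin{center}
\begin{tabular}{c|ccc|c}
 & off & follow & on & needed value\\ \hline
$\beta=0$ & $(0,0),(1,0)$ & $(0,0),(1,1)$ & $(0,1),(1,1)$ & $1$\\
$\beta=1$ & $(0,0),(0,1)$ & $(0,0),(1,1)$ & $(1,0),(1,1)$ & $0$
\end{tabular}
\end{center}
One of the six choices always works. Let $\psi_{00}=1$. If $\psi_{10}=1$ take $\beta=0$ and off; if $\psi_{11}=1$ take $\beta=0$ and follow; otherwise $\psi_{10}=\psi_{11}=0$, and $\beta=1$ with the switch on works. Let $\psi_{00}=0$. If $\psi_{01}=0$ take $\beta=1$ and off; if $\psi_{11}=0$ take $\beta=1$ and follow; otherwise $\psi_{01}=\psi_{11}=1$, and $\beta=0$ with the switch on works.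

The table had to be written before we decided which of $p^0,p^1$ is the copy and which is the imitation, and one table cannot be right in both cases. This is the only place where truth tables, as opposed to computations with an oracle, are needed: all four entries $\psi_{ij}$ are available when $\beta$ is chosen.

\subsection*{What the small case leaves out}
\emph{Low positions.} A requirement has to live with a finite set $D$ of positions at the beginning of the numbering that belong to requirements of higher priority and to the first few $f_j$. Their minimality can be neither controlled nor imitated. With one witness, the condition ``$d\in X$'' for some $d\in D$ cannot be beaten: $A(x)=0$ loses if $d$ is not minimal, and $A(x)=1$ loses if it is. The remedy is to count. With $N=|D|+1$ witnesses there are $2^N$ ways to define $A$ on them and only $2^{|D|}$ subsets of $D$. Each vector $\theta\in\{0,1\}^N$ is called a \emph{color}, and next to every $f_k$ we reserve one position of each color. Choosing a color $\beta$ fixes both the values of $A$ and the places of the true copies. Lemma~\ref{lem:inner} says that some color wins.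

\emph{Collisions.} A function $f_j$ at an earlier position may equal $\bar v|\ell$ and spoil a switch with base $v$, or equal $\bar v$ and displace its anchor. Before doing either it must reveal $f_j(0)=v$, an event that we see at a finite stage and that happens once for each $j$. We then give up the switches with base $v$ by making them total, and open a new \emph{generation} (an anchor and one position of each color, with a new base) in front of the old one. To know the minimal index of $\bar v$ afterwards we keep a \emph{cover}, a position in front of all copies of $f_j$ that holds the constant function with value $f_j(0)$. Thus the convergence of $f_j(0)$ changes the pattern of minimal positions in a known way; but the truth table sees the change, and in the new pattern our color may no longer win. The remedy is symmetry once more. There is a cover of each color. The cover of color $\beta$ reacts to $f_j(0)$; the others are empty, and we may fill them with constants at any time, imitating the event for another color. This is a second game, played at finite stages around the first, and Lemma~\ref{lem:outer} says that some color wins both.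

\emph{Low collisions.} If $f_j(0)$ converges for an $f_j$ at a low position, no cover of ours is in front of it. The requirement then starts a new \emph{round} with new witnesses but the same $D$, so this happens only finitely often. The positions for later rounds are reserved in advance, in front of those for earlier rounds.

\section{Two finite games}\label{sec:games}

\subsection*{The inner game}
Let $D$ and $R$ be finite sets, $N=|D|+1$, $T=\{0,1\}^N$ the set of colors, and
\[
\Psi:\mathcal P(D)\times\mathcal P(R\times T)\to T .
\]
For $\beta\in T$, a \emph{$\beta$-configuration} is a triple $(G,X,Y)$ with $G\subseteq D$, $X\subseteq R$ and $Y\subseteq R\times(T\setminus\{\beta\})$; its \emph{value} is $\Psi(G,(X\times\{\beta\})\cup Y)$. In the application, $G$ is the set of low positions that have so far entered $M_\varphi$, $X$ is the set of those $k$ for which the first copy of $f_k$ has entered, $Y$ is the set of switches that we have turned on, and $\Psi$ is the vector of the $N$ truth tables. An opponent enlarges $(G,X)$, we answer by enlarging $Y$, and we want the value to differ from $\beta$ after each answer, since the opponent may stop at any time.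

Write $(G',X')>(G,X)$ if $G'\supseteq G$, $X'\supseteq X$ and the pairs differ. By recursion on $|D\setminus G|+|R\setminus X|$, call $(G,X,Y)$ \emph{$\beta$-safe} if its value is not $\beta$ and for every $(G',X')>(G,X)$ there is $Y'\supseteq Y$ such that $(G',X',Y')$ is $\beta$-safe. Call $\Psi$ \emph{$\beta$-won} if some $(\emptyset,\emptyset,Y)$ is $\beta$-safe. For $D=\emptyset$ and $|R|=1$ this is the $2\times2$ table of Section~\ref{sec:idea}: $\Psi$ is $\beta$-won exactly if one of the three policies works for $\beta$.

\begin{lemma}\label{lem:inner}
Every $\Psi$ is $\beta$-won for some $\beta\in T$.
\end{lemma}

\begin{proof}
Suppose not. We let the opponents of all $|T|$ games play on one board, using the moves of the opponent in game $\theta$ as our moves in the other games.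

Call a $\beta$-configuration $(G,X,Y)$ \emph{$\beta$-lost} if no $(G,X,Y')$ with $Y'\supseteq Y$ is $\beta$-safe. This property persists when $Y$ grows, and by assumption $(\emptyset,\emptyset,\emptyset)$ is $\beta$-lost for every $\beta$. We maintain sets $G^\beta\subseteq D$ and $X^\beta\subseteq R$ for all $\beta\in T$, initially empty, put
\[
Y^\beta=\{(k,\theta):\theta\ne\beta,\ k\in X^\theta\},
\]
and keep the invariant that $(G^\beta,X^\beta,Y^\beta)$ is $\beta$-lost for every $\beta$.

Suppose that for some $\beta$ the value of $(G^\beta,X^\beta,Y^\beta)$ is not $\beta$. Being $\beta$-lost, the configuration is not $\beta$-safe, so the second clause of safety fails: there is $(G',X')>(G^\beta,X^\beta)$ such that no $(G',X',Y')$ with $Y'\supseteq Y^\beta$ is $\beta$-safe. That is, $(G',X',Y^\beta)$ is $\beta$-lost. Replace $(G^\beta,X^\beta)$ by $(G',X')$. Then $Y^\beta$ is unchanged, and for $\theta\ne\beta$ the set $Y^\theta$ can only grow, so the invariant is kept.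

Each replacement increases $\sum_\beta(|G^\beta|+|X^\beta|)$, so the process stops, and then $(G^\beta,X^\beta,Y^\beta)$ has value $\beta$ for every $\beta$. But $(X^\beta\times\{\beta\})\cup Y^\beta=\{(k,\theta):k\in X^\theta\}$ is one set $Z$, the same for all $\beta$. So $\Psi(G^\beta,Z)=\beta$ for all $\beta$, and $\beta\mapsto G^\beta$ is an injection of a set of size $2^{|D|+1}$ into $\mathcal P(D)$, which is impossible.
\end{proof}

\begin{remark}
The lemma fails for $N=|D|$. Let $\Psi(G,Z)$ be the characteristic vector of $G$. For any $\beta$, either $(\emptyset,\emptyset,Y)$ already has value $\beta$, or the opponent moves to the set $G'$ with characteristic vector $\beta$, where every answer has value $\beta$.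
\end{remark}

\subsection*{The outer game}
Let a finite rooted tree be given in which every edge has a color from $T$ and every node $H$ carries a function $\Psi_H$ as above, with the same $D,R,T$. A \emph{$\theta$-child} of $H$ is a child joined to $H$ by an edge of color $\theta$. If our color is $\beta$, the opponent moves along edges of color $\beta$, and we move along edges of the other colors. By recursion from the leaves, call $H$
\begin{itemize}
\item \emph{$\beta$-stable} if $\Psi_H$ is $\beta$-won and every $\beta$-child of $H$ is $\beta$-good;
\item \emph{$\beta$-good} if some $\beta$-stable node, possibly $H$ itself, is reached from $H$ by descending along edges of colors other than $\beta$.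
\end{itemize}
At a $\beta$-stable node we can rest: if the opponent never moves again we win the inner game, and if it moves we can walk to another $\beta$-stable node.

\begin{lemma}\label{lem:outer}
The root is $\beta$-good for some $\beta\in T$.
\end{lemma}

\begin{proof}
Call a node \emph{hopeless} if it is $\beta$-good for no $\beta$, and suppose the root is hopeless. Let $H$ be a hopeless node none of whose children is hopeless; it exists because the tree is finite. Let $H'$ be a $\beta$-child of $H$. For $\theta\ne\beta$ the node $H'$ is not $\theta$-good: a $\theta$-stable node reached from $H'$ along colors other than $\theta$ is also reached in this way from $H$, since the edge from $H$ to $H'$ has color $\beta\ne\theta$, and $H$ would be $\theta$-good. As $H'$ is not hopeless, it is $\beta$-good. So for every $\beta$ all $\beta$-children of $H$ are $\beta$-good. By Lemma~\ref{lem:inner}, $\Psi_H$ is $\beta$-won for some $\beta$. Then $H$ is $\beta$-stable, hence $\beta$-good, a contradiction.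
\end{proof}

All notions of this section concern explicitly given finite objects, so they are decidable, and the objects whose existence is asserted are found by finite search.

\section{The construction}\label{sec:constr}

We build $\varphi$ and $A$ so as to meet, for every $e$, the requirement
\[
P_e:\quad \tau_e\mbox{ total}\ \Rightarrow\ A\ne\{x:M_\varphi\models\tau_e(x)\}.
\]
The construction has a parameter $z$, a guess at an index of the numbering being built. It is used only in Section~\ref{sub:switch}, to decide how long switches grow. Whenever a finite object has to be chosen, the least one in a fixed coding is taken.

\subsection{Positions, blocks and stages}\label{sub:stages}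

Fix a computable enumeration without repetition of $\{j:f_j(0){\downarrow}\}$ that produces at most one number, together with the value $f_j(0)$, at each stage; when $j$ is produced we say that $j$ is \emph{activated}. Let $g_k$ be the function $y\mapsto f_k(0)$, so $g_k=\overline{f_k(0)}$ if $f_k(0)$ converges and $g_k=\emptyset$ otherwise. A \emph{fresh} number is one larger than the current stage, than all numbers chosen as fresh before, and than $f_j(0)$ for all $j$ activated so far. Fresh numbers are chosen one at a time and are therefore distinct.

\emph{States.} Position $0$ holds $\emptyset$ forever. At the end of stage $k$ we create \emph{block $k$}, a finite interval of positions directly following the existing ones. At each moment a position of block $k$ is in one of five states: \emph{empty} (it holds $\emptyset$), \emph{$f$-copy} (it holds $f_k$), \emph{$g$-copy} (it holds $g_k$), \emph{constant $v$} (it holds $\bar v$), or \emph{switch with base $v$ and length $\ell\ge1$} (it holds $\bar v|\ell$). Only three changes of state are permitted: an empty position is \emph{filled}, that is, put into one of the other states; a switch is lengthened; a switch with base $v$ is \emph{closed}, that is, made constant $v$. Each change extends the function held, and $\varphi_x$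 is the union of the functions held by $x$.

The \emph{value} of a position at a given moment is what is then known of its function at argument $0$: it is $v$ for a constant $v$ or a switch with base $v$, and $f_k(0)$ for an $f$-copy or $g$-copy in block $k$ once $k$ has been activated; otherwise there is no value. A value never changes once it exists, and $\varphi_x(0)$ is the value that $x$ eventually has. A position is \emph{flat with value $v$} if its state shows that it holds $\bar v$: it is a constant $v$, or a $g$-copy with value $v$.

\emph{Requirements.} $P_e$ is \emph{introduced} at stage $e$. From then on it has a boundary $L_e$, which determines the set $D_e$ of \emph{low positions} (position $0$ and the blocks $<L_e$), the number $N_e=|D_e|+1$ and the colors $T_e=\{0,1\}^{N_e}$; a round number $\rho_e$; witnesses $x_1,\dots,x_{N_e}$; and a status, \emph{waiting} or \emph{active}. An active $P_e$ remembers the stage $s_e$ at which it became active; its \emph{region} is the interval $[L_e,s_e)$ of block numbers.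

\emph{Blocks.} Block $k$ is laid out with the parameters at the end of stage $k$. It consists, in this order, of
\begin{itemize}
\item for $e=0,1,\dots,k$, and for each $e$ for $\rho=L_e,L_e-1,\dots,0$: a \emph{section} $S(k,e,\rho)$, all of whose positions are empty at creation;
\item a position $u_k$, a $g$-copy;
\item a position $t_k$, an $f$-copy.
\end{itemize}
With $T=T_e$ and $\Gamma=(k+1)|T|$, the section $S(k,e,\rho)$ is
\[
\underbrace{(q_k^\theta)_{\theta\in T}}_{\mbox{\scriptsize covers}},\quad
\underbrace{a_k^\Gamma,\ (p_k^{\Gamma,\theta})_{\theta\in T}}_{\mbox{\scriptsize generation }\Gamma},\quad\dots,\quad
\underbrace{a_k^0,\ (p_k^{0,\theta})_{\theta\in T}}_{\mbox{\scriptsize generation }0},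
\]
where the $a_k^\gamma$ are the \emph{anchors}, and $e,\rho$ are suppressed in the notation. The three orderings (higher priority first, later rounds first, later generations first) serve one purpose: a copy of $f_k$ that is currently in use lies in front of all abandoned copies, which are therefore not minimal.

To \emph{initialize} $P_e$ at stage $s$: close all switches in its sections, put $L_e=s$ and $\rho_e=0$, choose $N_e$ fresh witnesses, and declare $P_e$ waiting. To \emph{restart} $P_e$: close all switches in its sections, increase $\rho_e$ by $1$, choose $N_e$ fresh witnesses, and declare $P_e$ waiting; $L_e$ is kept. A \emph{round} of $P_e$ is the time from one of these operations to the next.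

\medskip
\noindent\textbf{Stage $s$.}
\begin{enumerate}
\item If $j$ is activated at stage $s$, restart every introduced $P_e$ with $j<L_e$. Then, if some active $P_e$ has $j$ in its region, it performs the forced move of Section~\ref{sub:real}.
\item Let $e<s$ be least, if any, such that $P_e$ is waiting and all $\tau_e(x_i)$, $1\le i\le N_e$, converge within $s$ steps and query only position $0$ and positions in blocks $<s$. Initialize all introduced $P_{e'}$ with $e'>e$. Then put $s_e=s$; $P_e$ \emph{acts} as in Sections~\ref{sub:act} and~\ref{sub:real} and becomes active.
\item Introduce $P_s$ by initializing it, and create block $s$.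
\item Lengthen switches as in Section~\ref{sub:switch}.
\end{enumerate}
Positions are filled only in actions and forced moves, and these will be defined so that
\begin{equation}\label{eq:rule}
\mbox{$P_e$ fills only positions of the sections $S(k,e,\rho_e)$ with $L_e\le k<s_e$.}
\end{equation}

\begin{lemma}\label{lem:book}
At every moment the following hold for introduced requirements.
\begin{enumerate}
\item[(a)] $L_e\ge e$, and $L_e$ never decreases. If $e<e'$ and $P_e$ has acted at a stage $s$, then $L_{e'}\ge s$. In particular the regions of active requirements are disjoint.
\item[(b)] $\rho_e\le L_e$, and every existing block $k\ge L_e$ contains the sections $S(k,e,\rho)$ for all $\rho\le L_e$, laid out with the current $T_e$.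
\item[(c)] $P_e$ acts at most once in each round. For $k\ge L_e$ the section $S(k,e,\rho)$ is empty if $\rho>\rho_e$, and also if $\rho=\rho_e$ and $P_e$ is waiting. A section of $P_e$ contains a switch only if $P_e$ is active and the section was filled in the current round.
\item[(d)] If $e<e'$, all sections of $P_e$ in blocks $k\ge L_{e'}$ are empty.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $L_e$ is always the stage of the latest initialization, and the first one is at stage $e$. Let $P_e$ act at stage $s$ and $e'>e$. If $e'<s$, then $P_{e'}$ is initialized at stage $s$ just before the action; otherwise $L_{e'}\ge e'\ge s$. If both are active, then $s_e\le L_{e'}$, so $[L_e,s_e)$ lies to the left of $[L_{e'},s_{e'})$.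

(b) Since the latest initialization, each restart was caused by the activation of a different $j<L_e$. A block $k\ge L_e$ was created at the end of stage $k$, after the latest initialization, and $k\ge e$.

(c) After acting, $P_e$ is active until the round ends, and only waiting requirements act. The blocks $k\ge L_e$ were created after the latest initialization; since then the rounds $0,\dots,\rho_e$ have been run, and by (\ref{eq:rule}) round $\rho$ fills only sections with third coordinate $\rho$, and nothing before its action. At the end of a round all switches of $P_e$ are closed.

(d) A position of $P_e$ in block $k$ is filled only in a round with an action at some stage $s>k$, by (\ref{eq:rule}), and then $L_{e'}\ge s>k$ by (a).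
\end{proof}

\subsection{The tree of histories}\label{sub:act}

Let $P_e$ act at stage $s$. Write $L,D,N,T$ for its parameters and $R=[L,s)$ for its region. The \emph{region positions} are the positions in the blocks $k\in R$; they form a finite set $Q$, and the conditions $\tau_e(x_i)$ query only $D\cup Q$. The \emph{current sections} are $S_k=S(k,e,\rho_e)$, $k\in R$; by Lemma~\ref{lem:book}(b),(c) they exist and are empty. The letters $q,a,p$ refer to them. The region positions outside the current sections are called \emph{inert}. Let
\begin{itemize}
\item $J$ be the set of $j\in R$ not yet activated;
\item $V$ be the set of values that low positions have at this moment;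
\item $O$, the set of \emph{old values}, consist of the $v\notin V$ such that some inert position is flat with value $v$ at this moment.
\end{itemize}

We have to foresee every way in which the convergence of $f_j(0)$, $j\in J$, can change the pattern of minimal positions. The number $f_j(0)$ itself ranges over an infinite set, but the pattern depends only on which of the constants in use it equals. So we describe constants by \emph{labels} and record which positions bear which label; numbers are attached later, and the description does not refer to the color that we are going to choose.

A \emph{history} $H$ is a finite sequence of \emph{moves} $(j,\theta,\nu)$ with $j\in J$ and $\theta\in T$, the \emph{color} of the move, in which each pair $(j,\theta)$ occurs at most once. With $H$ come a finite set $\Lambda(H)$ of labels, numbers $\gamma_k(H)$ for $k\in R$, and a relation ``position $y\in Q$ \emph{bears} label $\nu$''. In a move that extends $H$ the third entry is $\mathsf{low}$, $\mathsf{new}$, or an element of $\Lambda(H)$. The definition is by recursion.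

\emph{The empty history.} All $\gamma_k$ are $0$. The labels are the old values $v\in O$ and the pairs $(k,0)$, $k\in R$. The label $v$ is borne by the inert positions that are now flat with value $v$, and by all covers $q_k^\theta$, $\theta\in T$, with $k\in R\setminus J$ and $f_k(0)=v$. The label $(k,0)$ is borne by $a_k^0$.

\emph{A move $(j,\theta,\nu)$ extending $H$.} All labels and bearers of $H$ are kept.
\begin{itemize}
\item If $\nu=\mathsf{low}$, nothing is added.
\item If $\nu=\mathsf{new}$, a label $n_{j,\theta}$ is added, borne by $q_j^\theta$.
\item If $\nu\in\Lambda(H)$, then $q_j^\theta$ now bears $\nu$. If moreover $\nu=(k,\gamma_k(H))$ for some $k\ge j$, then $\gamma_k$ increases by $1$ to a value $\gamma$, and the label $(k,\gamma)$ is added, borne by $a_k^\gamma$.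
\end{itemize}
The three cases describe the events ``$f_j(0)\in V$'', ``$f_j(0)$ is a value not in use'', and ``$f_j(0)$ is the constant labeled $\nu$''. The last clause is the collision of Section~\ref{sec:idea}; it requires $k\ge j$ because a copy of $f_j$ in a block after block $k$ cannot harm the switches of block $k$.

A pair $(k,\gamma)$ is in $\Lambda(H)$ exactly if $\gamma\le\gamma_k(H)$; we call $(k,\gamma_k(H))$ the \emph{current label} of block $k$. Only moves $(j,\theta,\nu)$ with $j\le k$ increase $\gamma_k$, and there are at most $(k+1)|T|$ such pairs $(j,\theta)$, so $\gamma_k(H)\le\Gamma$ and the generations needed exist. Histories have length at most $|J|\cdot|T|$ and finitely many one-move extensions, so they form a finite tree with colored edges.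

Every label has a bearer. Let $\pi_H(\nu)$ be the first position bearing $\nu$, and $\mathrm{Fix}(H)=\{\pi_H(\nu):\nu\in\Lambda(H)\}$; these are the positions that are meant to be the minimal indices of the labeled constants. For $G\subseteq D$ and $Z\subseteq R\times T$ define $\Psi_H(G,Z)\in T$ by
\begin{equation}\label{eq:psi}
\Psi_H(G,Z)_i=\Big[\,G\cup\mathrm{Fix}(H)\cup\{p_k^{\gamma_k(H),\theta}:(k,\theta)\in Z\}\ \models\ \tau_e(x_i)\Big],\qquad 1\le i\le N .
\end{equation}

\emph{The action.} By Lemma~\ref{lem:outer} the empty history is $\beta$-good for some color $\beta$; choose one, the \emph{own color} of this round. Enumerate $x_i$ into $A$ for all $i$ with $\beta_i=1$. Choose a $\beta$-stable history consisting of moves of colors other than $\beta$, make it the \emph{current history}, and realize it as follows.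

\subsection{Realizing a history, and forced moves}\label{sub:real}

Every label $\nu$ of the current history has a \emph{value} $\mathrm{val}(\nu)\in\omega$, fixed when $\nu$ first appears in the current history: $\mathrm{val}(v)=v$ for $v\in O$; $\mathrm{val}(n_{j,\beta})=f_j(0)$ (such a label will arise only when $j$ has been activated); every other label gets a fresh value. We write $\mathrm{val}(k,\gamma)$ for the value of $(k,\gamma)$. While $H$ is the current history, the positions of the current sections are in the states of Table~\ref{tab:real}.

\begin{table}[h]
\begin{center}
\begin{tabular}{l|l|l}
position & case & state\\ \hline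
$q_k^\theta$ & $k\in R\setminus J$, or $\theta=\beta$ & $g$-copy\\
$q_k^\theta$ & $k\in J$, $\theta\ne\beta$, $q_k^\theta$ bears $\nu$ in $H$ & constant $\mathrm{val}(\nu)$\\
$a_k^\gamma$ & $\gamma\le\gamma_k(H)$ & constant $\mathrm{val}(k,\gamma)$\\
$p_k^{\gamma,\beta}$ & $\gamma\le\gamma_k(H)$ & $f$-copy\\
$p_k^{\gamma,\theta}$ & $\theta\ne\beta$, $\gamma<\gamma_k(H)$ & constant $\mathrm{val}(k,\gamma)$\\
$p_k^{\gamma,\theta}$ & $\theta\ne\beta$, $\gamma=\gamma_k(H)$ & switch with base $\mathrm{val}(k,\gamma)$
\end{tabular}
\end{center}
\caption{States of the positions of the current sections for own color $\beta$ and current history $H$. Positions not covered by a row are empty.}\label{tab:real}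
\end{table}

A cover $q_k^\theta$ with $k\in J$ bears at most one label, because $(k,\theta)$ is used at most once; so the table is unambiguous. When $H$ is extended, bearers are kept and the $\gamma_k$ do not decrease, so the only changes are that empty positions are filled and that switches of a superseded generation are closed. These changes are permitted, and (\ref{eq:rule}) holds.

\emph{Forced move.} Let $P_e$ be active with own color $\beta$ and $\beta$-stable current history $H$, and let $j\in R$ be activated, with $f_j(0)=v$. This happens after the action, so $j\in J$. Extend $H$ by the move $(j,\beta,\nu)$, where $\nu=\mathsf{low}$ if $v\in V$; $\nu$ is the label of $H$ with value $v$ if there is one (it is unique, and then $v\notin V$, by Lemma~\ref{lem:val}); and $\nu=\mathsf{new}$ otherwise. The pair $(j,\beta)$ has not been used, since moves of color $\beta$ are made only in this way and $j$ is activated once. As $H$ is $\beta$-stable, the new history is $\beta$-good. Extend it by moves of colors other than $\beta$ to a $\beta$-stable history, make this the current history, and realize it.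

\begin{example}
Let $k\in J$, let $H$ be the history with the single move $(k,\theta,(k,0))$, and let $v=\mathrm{val}(k,0)$, $w=\mathrm{val}(k,1)$. If the own color is $\theta$, the move was forced by $f_k(0)=v$. If the own color is some $\eta\ne\theta$, we made the move ourselves; suppose $k$ is never activated. The functions held in block $k$ by the positions of colors $\theta,\eta$, the anchors, $u_k$ and $t_k$ are as follows, where ``sw'' is a switch with base $w$.
\begin{center}
\begin{tabular}{c|cc|ccc|ccc|cc}
own color & $q^\theta$ & $q^\eta$ & $a^1$ & $p^{1,\theta}$ & $p^{1,\eta}$ & $a^0$ & $p^{0,\theta}$ & $p^{0,\eta}$ & $u_k$ & $t_k$\\ \hline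
$\theta$ & $\bar v$ & $\emptyset$ & $\bar w$ & $f_k$ & sw & $\bar v$ & $f_k$ & $\bar v$ & $\bar v$ & $f_k$\\
$\eta$ & $\bar v$ & $\emptyset$ & $\bar w$ & sw & $f_k$ & $\bar v$ & $\bar v$ & $f_k$ & $\emptyset$ & $f_k$
\end{tabular}
\end{center}
In both rows $q^\eta$ and the last five positions repeat a function held earlier and are not minimal. The positions $q^\theta$ and $a^1$ hold the same functions in both rows. Only $p^{1,\theta}$ and $p^{1,\eta}$ are left open, and they have exchanged their roles. This is why $\Psi_H$ need not know the own color.
\end{example}

\begin{lemma}\label{lem:val}
Throughout a round in which $P_e$ is active, $\mathrm{val}$ is injective on the labels of the current history and takes no value in $V$.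
\end{lemma}

\begin{proof}
Call a number \emph{used} at a given moment if it has been chosen as fresh before or equals $f_j(0)$ for some activated $j$. A fresh number exceeds all used numbers. By induction along the construction, the value of every position and of every label, of any requirement, is used from the moment it exists: a copy has a value $f_k(0)$ with $k$ activated; a constant or switch has the value of a label; and the value of a label is an old value, hence the value of a position, or some $f_j(0)$ with $j$ activated, or was chosen as fresh.

Now follow the labels of the round in the order in which they appear. The old values are distinct and outside $V$ by definition. A label with a fresh value avoids $V$ and the values of all earlier labels, since these are used numbers. A label $n_{j,\beta}$ is created only if $f_j(0)$ is neither in $V$ nor the value of an earlier label.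
\end{proof}

\subsection{The lengths of the switches}\label{sub:switch}

It remains to play the inner game against the true set of minimal indices. Here the parameter $z$ enters: $M^z$ stands in for $M_\varphi$. A \emph{datum} is a tuple $\Delta=(D,R,\beta,\Psi,m)$, where $D,R\subseteq\omega$ are finite, $\Psi$ is a $\beta$-won function as in Section~\ref{sec:games}, and $m:R\to\omega$, $k\mapsto m_k$. Data are finite objects, and being a datum is decidable.

\begin{lemma}\label{lem:resp}
There is a $\Sigma_2$ set $S$ of tuples $(z,\Delta,k,\theta)$ such that for every $z$ and every datum $\Delta$, with $Y^z(\Delta)=\{(k,\theta):(z,\Delta,k,\theta)\in S\}$, the triple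
\[
\big(M^z\cap D,\ \{k\in R:m_k\in M^z\},\ Y^z(\Delta)\big)
\]
is a $\beta$-safe configuration for $\Psi$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:sigma2} write $x\in M^z\iff\exists a\,\forall b\;\Theta(z,x,a,b)$ with $\Theta$ computable. Let $W=D\cup\{m_k:k\in R\}$ and $W_n=\{x\in W:\exists a<n\,\forall b\;\Theta(z,x,a,b)\}$. Then $\emptyset=W_0\subseteq W_1\subseteq\cdots$, the union is $M^z\cap W$, and $W_n$ is computable from $z,\Delta,n$ with oracle $K$. Put $G_n=W_n\cap D$ and $X_n=\{k:m_k\in W_n\}$. We define $Y_0\subseteq Y_1\subseteq\cdots$ with $(G_n,X_n,Y_n)$ $\beta$-safe. Let $Y_0$ be least with $(\emptyset,\emptyset,Y_0)$ $\beta$-safe; it exists because $\Psi$ is $\beta$-won. If $(G_{n+1},X_{n+1})=(G_n,X_n)$, let $Y_{n+1}=Y_n$. Otherwise $(G_{n+1},X_{n+1})>(G_n,X_n)$, and safety of $(G_n,X_n,Y_n)$ provides a least $Y_{n+1}\supseteq Y_n$ as required. Let $S$ contain $(z,\Delta,k,\theta)$ if $\Delta$ is a datum and $(k,\theta)\in Y_n$ for some $n$. This set is c.e.\ relative to $K$, hence $\Sigma_2$. The sequence $(G_n,X_n,Y_n)$ is eventually constant, and its limit is the triple in the statement.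
\end{proof}

An active $P_e$ with own color $\beta$ and current history $H$ has the datum $\Delta_H=(D,R,\beta,\Psi_H,m)$ with $m_k=p_k^{\gamma_k(H),\beta}$; here $\Psi_H$ is $\beta$-won because $H$ is $\beta$-stable. The switches of one generation share their base, so we keep their lengths apart: number the colors $0,\dots,|T|-1$, and call $\ell\ge1$ \emph{admissible for $\theta$} if $\ell$ is congruent to the number of $\theta$ modulo $|T|$. A switch of color $\theta$ is created with the least admissible length. In step~4 of stage $s$, a switch $p_k^{\gamma,\theta}$ of $P_e$, with $H$ the current history of $P_e$, is lengthened to the next admissible length if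
\[
\mathrm{cnt}_S\big((z,\Delta_H,k,\theta),s\big)>\mathrm{cnt}_S\big((z,\Delta_H,k,\theta),s-1\big).
\]
Suppose that $H$ is the last current history of a round that never ends, and let $y=p_k^{\gamma_k(H),\theta}$, $\theta\ne\beta$, a switch with base $v$ that is never closed. Up to the stage at which $H$ becomes current, $y$ is lengthened finitely often, and afterwards exactly when the counter for $\Delta_H$ grows. By Lemma~\ref{lem:counter},
\begin{equation}\label{eq:switch}
\begin{array}{lcl}
(k,\theta)\in Y^z(\Delta_H)&\Rightarrow& y\mbox{ holds }\bar v|\ell\mbox{ in the end, with $\ell\ge1$ admissible for }\theta;\\[2pt]
(k,\theta)\notin Y^z(\Delta_H)&\Rightarrow& y\mbox{ holds }\bar v\mbox{ in the end.}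
\end{array}
\end{equation}

\subsection{Closing the loop}
For every $z$ each stage is a finite computation. Steps 1--3 do not even depend on $z$, since they look at states and values but not at lengths. To compute $\varphi_x(y)$, run the construction until position $x$ is a copy, a constant, or a switch of length greater than $y$, and then evaluate the function it holds. So there is a total computable $h$ such that $U^{h(z)}$ is the numbering built with parameter $z$. By the recursion theorem fix $z$ with $U^{h(z)}=U^z$, and let $\varphi$ be this numbering; then $M^z=M_\varphi$. Since $\varphi_{t_k}=f_k$ and $k\mapsto t_k$ is computable, $\varphi$ is acceptable by (\ref{eq:acc}). The set $A$ is c.e.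

\section{Verification}\label{sec:verif}

\begin{lemma}\label{lem:finite}
Every $P_e$ has a last round. If $\tau_e$ is total, $P_e$ acts in it.
\end{lemma}

\begin{proof}
By induction on $e$, each $P_e$ acts finitely often: it is initialized only at stage $e$ and when some $P_{e''}$ with $e''<e$ acts, hence finitely often; after the last initialization it is restarted at most $L_e$ times; and it acts at most once per round. Let $\tau_e$ be total, and suppose $P_e$ is waiting throughout its last round. Its witnesses are fixed, so at all large stages $s$ it satisfies the conditions of step~2, and some $P_{e''}$ with $e''\le e$ acts. An action with $e''<e$ would initialize $P_e$, so $e''=e$, a contradiction.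
\end{proof}

For the rest of this section fix $e$ with $\tau_e$ total. Let $s$ be the stage of the action in the last round of $P_e$, and let $L,D,N,T,R,Q,J,V,O,\beta,S_k$ refer to this action. There are at most $|J|$ forced moves; let $H$ be the last current history, $\gamma_k=\gamma_k(H)$ and $m_k=p_k^{\gamma_k,\beta}$. The goal is Lemma~\ref{lem:pattern}, which says that on $D\cup Q$ the set $M_\varphi$ has exactly the form foreseen in (\ref{eq:psi}). We first show that everything outside the current sections has come to rest.

\begin{lemma}[low positions]\label{lem:lowpos}
$V=\{\varphi_x(0):x\in D,\ \varphi_x(0){\downarrow}\}$, and for every $v\in V$ there is $x\in D$ with $\varphi_x=\bar v$.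
\end{lemma}

\begin{proof}
For the first claim we show that no low position acquires a value after the action. A position acquires a value only when its block number is activated or when it is filled. The activation of some $j<L$ would restart $P_e$. A low position could be filled only by one of the following.
\begin{itemize}
\item An action of $P_{e''}$, $e''<e$. It would initialize $P_e$.
\item A forced move of an active $P_{e''}$, $e''<e$. It is caused by the activation of some $j<s_{e''}$, and $s_{e''}\le L$ by Lemma~\ref{lem:book}(a); so $P_e$ would be restarted.
\item $P_e$ itself, or $P_{e'}$ with $e'>e$. By (\ref{eq:rule}) they fill only blocks $\ge L$ and $\ge L_{e'}\ge s$, respectively.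
\end{itemize}
For the second claim let $y\in D$ have value $v$. If $y$ is an $f$-copy or $g$-copy in block $k<L$, then $f_k(0)=v$ and the low position $u_k$ holds $\bar v$; this is the purpose of $u_k$. If $y$ is a constant, it holds $\bar v$ itself. If $y$ is a switch, then by Table~\ref{tab:real} the anchor of its generation, in the same block, was made constant $v$ when $y$ was filled.
\end{proof}

\begin{lemma}[inert positions]\label{lem:inert}
\begin{enumerate}
\item[(a)] No inert position is a switch at the action, and no inert position changes its state afterwards.
\item[(b)] An inert $f$-copy or $g$-copy in block $k$ lies after the section $S_k$.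
\end{enumerate}
\end{lemma}

\begin{proof}
Let $k\in R$. The inert positions in front of $S_k$ lie in sections of $P_{e''}$ with $e''<e$ or in sections $S(k,e,\rho)$ with $\rho>\rho_e$. Since $L_e$ and $\rho_e$ no longer change, parts (d) and (c) of Lemma~\ref{lem:book}, applied at every later moment, show that these are empty forever. This gives (b), and (a) for these positions. The inert positions after $S_k$ are $u_k$ and $t_k$, whose states are permanent; positions in sections $S(k,e,\rho)$ with $\rho<\rho_e$, whose switches were closed at the restarts and which $P_e$ no longer fills; and positions in sections of $P_{e'}$, $e<e'\le k$, whose switches were closed at the latest by the initialization just before the action, and which are not filled afterwards because $L_{e'}\ge s>k$.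
\end{proof}

The next lemma says that the covers do their job and that no collision is left.

\begin{lemma}[covers]\label{lem:cover}
Let $j\in R$ and $f_j(0)=v\notin V$. Then $q_j^\beta$ bears a label $\nu\in\Lambda(H)$ with $\mathrm{val}(\nu)=v$. If $\nu=(k,\gamma_k)$ is the current label of a block $k$, then $j>k$.
\end{lemma}

\begin{proof}
If $j\notin J$, the inert position $u_j$ was flat with value $v$ at the action, so $v\in O$, and $q_j^\beta$ bears the label $v$, which is not of the form $(k,\gamma)$. Let $j\in J$. Then $j$ is activated after the action and causes a forced move $(j,\beta,\nu')$ extending some history $H'$, an initial part of $H$. Since $v\notin V$, either $\nu'=\mathsf{new}$ and $q_j^\beta$ bears $\nu=n_{j,\beta}$, of value $v$; or $\nu=\nu'\in\Lambda(H')$ has value $v$ and is borne by $q_j^\beta$. Suppose $\nu=(k,\gamma_k)$. We are in the second case, so $\gamma_k\le\gamma_k(H')$ because $\nu\in\Lambda(H')$, and $\gamma_k(H')\le\gamma_k$ because $H$ extends $H'$. Thus $\nu$ was the current label of block $k$ in $H'$. If $j\le k$, the move would have raised the generation of block $k$ above $\gamma_k$. So $j>k$.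
\end{proof}

\begin{lemma}[the pattern]\label{lem:pattern}
Let $G^*=M_\varphi\cap D$, $X^*=\{k\in R:m_k\in M_\varphi\}$, $Y^*=Y^z(\Delta_H)$ and $Z^*=(X^*\times\{\beta\})\cup Y^*$. Then
\[
M_\varphi\cap(D\cup Q)=G^*\cup\mathrm{Fix}(H)\cup\{p_k^{\gamma_k,\theta}:(k,\theta)\in Z^*\}.
\]
\end{lemma}

\begin{proof}
On $D$ both sides equal $G^*$. In the end each position of $Q$ is of exactly one of four kinds:
\begin{enumerate}
\item[(1)] empty, or a $g$-copy in a block that is never activated;
\item[(2)] an $f$-copy;
\item[(3)] flat;
\item[(4)] a switch forever. By Lemma~\ref{lem:inert}(a) and Table~\ref{tab:real} these are the $p_k^{\gamma_k,\theta}$ with $\theta\ne\beta$.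
\end{enumerate}
Every position in front of a position of $Q$ lies in $D\cup Q$. We first relate flat positions to labels.

\medskip
\noindent\emph{Claim A. Every bearer of a label $\nu\in\Lambda(H)$ is flat with value $\mathrm{val}(\nu)$.}

An inert bearer of an old value $v$ was flat with value $v$ at the action and stays so. A cover $q_k^\theta$ with $k\notin J$ that bears $v$ is a $g$-copy with $f_k(0)=v$. An anchor, or a cover $q_j^\theta$ with $j\in J$, $\theta\ne\beta$, is a constant with the value of its label by Table~\ref{tab:real}. A cover $q_j^\beta$ with $j\in J$ is a $g$-copy, and it received its label in the forced move for $j$, where the label has value $f_j(0)$.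

\medskip
\noindent\emph{Claim B. If $y\in Q$ is flat with value $v\notin V$, then $y$ bears, or lies after a position that bears, a label with value $v$.}

Let $y$ be in block $k$. Suppose first that $y$ is inert. If $y$ is a constant, or a $g$-copy with $k\notin J$, then by Lemma~\ref{lem:inert}(a) it was already flat with value $v$ at the action, so $v\in O$ and $y$ bears $v$. If $y$ is a $g$-copy with $k\in J$, it lies after $q_k^\beta$ by Lemma~\ref{lem:inert}(b), and $q_k^\beta$ bears a label with value $v$ by Lemma~\ref{lem:cover}. Now suppose $y\in S_k$, and go through Table~\ref{tab:real}. A cover with $k\notin J$ bears $v$, since $f_k(0)=v\in O$ because of $u_k$. For $k\in J$, the cover $q_k^\beta$ bears such a label by Lemma~\ref{lem:cover}, and a cover of another color is constant only as the bearer of a label with that value. An anchor $a_k^\gamma$ bears $(k,\gamma)$. A position $p_k^{\gamma,\theta}$ with $\gamma<\gamma_k$, $\theta\ne\beta$, lies after $a_k^\gamma$, which bears $(k,\gamma)$, of value $v$.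

\medskip
By Claim~A the positions of $\mathrm{Fix}(H)$ are of kind (3). The positions $p_k^{\gamma_k,\theta}$ are of kind (2) for $\theta=\beta$ and of kind (4) otherwise. So we can compare the two sides kind by kind.

\emph{Kind (1).} These positions hold $\emptyset$, as does position $0$. They are in neither side.

\emph{Kind (2).} In block $k$, inert $f$-copies lie after $S_k$; in $S_k$ the generations above $\gamma_k$ are empty, and the others appear in decreasing order. So $m_k$ is the first $f$-copy in block $k$, and the other $f$-copies of the block are not minimal. Finally $m_k\in M_\varphi\iff k\in X^*\iff(k,\beta)\in Z^*$, as $Y^*$ contains no pair of color $\beta$.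

\emph{Kind (3).} Let $y\in Q$ be flat with value $v$. If $v\in V$, then $y$ is not minimal by Lemma~\ref{lem:lowpos}, and $y\notin\mathrm{Fix}(H)$ by Claim~A and Lemma~\ref{lem:val}. Let $v\notin V$. By Claim~B and Lemma~\ref{lem:val} there is exactly one $\nu\in\Lambda(H)$ with value $v$, and $\pi_H(\nu)\le y$. By Claim~A, $\pi_H(\nu)$ is flat with value $v$, and it is the only position of $\mathrm{Fix}(H)$ with this value. So $\pi_H(\nu)$ is the first position of $Q$ that is flat with value $v$, and if $y\ne\pi_H(\nu)$ then $y$ is in neither side. It remains to see that $\pi_H(\nu)$ is minimal, that is, that no earlier position $x$ has $\varphi_x=\bar v$. Such an $x$ is not low, by Lemma~\ref{lem:lowpos}, and not of kind (1) or (3). If $x$ is an $f$-copy in block $j$, then $f_j(0)=v$, so $q_j^\beta$ bears $\nu$ by Lemma~\ref{lem:cover}; and $q_j^\beta$ is in front of $m_j\le x$, so $\pi_H(\nu)<x$. If $x=p_k^{\gamma_k,\theta}$ is a switch, its base $\mathrm{val}(k,\gamma_k)$ is $v$, so $\nu=(k,\gamma_k)$ and $\pi_H(\nu)\le a_k^{\gamma_k}<x$. Both cases contradict $x<\pi_H(\nu)$.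

\emph{Kind (4).} Let $y=p_k^{\gamma_k,\theta}$, $\theta\ne\beta$, with base $v=\mathrm{val}(k,\gamma_k)\notin V$. It belongs to the right-hand side if and only if $(k,\theta)\in Y^*$. If $(k,\theta)\notin Y^*$, then by (\ref{eq:switch}) $y$ holds $\bar v$, as does the earlier anchor $a_k^{\gamma_k}$, so $y$ is not minimal. Let $(k,\theta)\in Y^*$, so $\varphi_y=\bar v|\ell$ with $\ell\ge1$ admissible for $\theta$. Suppose $x<y$ and $\varphi_x=\varphi_y$; then $\varphi_x(0)=v$ and $\varphi_x$ is finite. So $x$ is not low, not of kind (1), and not flat. If $x$ is a switch, its base is $v$, so by Lemma~\ref{lem:val} it belongs to the same generation of block $k$ and has a color $\theta'\ne\theta$; by (\ref{eq:switch}) its function is total or has a length in another residue class modulo $|T|$. If $x$ is an $f$-copy in block $j$, then $f_j(0)=v$, the label of Lemma~\ref{lem:cover} is $(k,\gamma_k)$ by injectivity, and so $j>k$ and $x>y$. Both cases are impossible, so $y$ is minimal.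
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:low}]
Let $\tau_e$ be total, with the notation above. Since $M^z=M_\varphi$, Lemma~\ref{lem:resp} says that $(G^*,X^*,Y^*)$ is $\beta$-safe for $\Psi_H$; in particular $\Psi_H(G^*,Z^*)\ne\beta$. The conditions $\tau_e(x_i)$ query only $D\cup Q$, so by (\ref{eq:psi}) and Lemma~\ref{lem:pattern} the $i$-th coordinate of $\Psi_H(G^*,Z^*)$ is $[M_\varphi\models\tau_e(x_i)]$. The witnesses $x_i$ are fresh numbers, so they are witnesses in this round of $P_e$ only, and $A(x_i)=\beta_i$ for all $i\le N$. Hence $A(x_i)\ne[M_\varphi\models\tau_e(x_i)]$ for some $i$, and $P_e$ is met. So $A\not\le_{tt}M_\varphi$, and since $A\le_mK$, also $K\not\le_{tt}M_\varphi$.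
\end{proof}

\section{Infinitely many incomparable degrees}\label{sec:many}

To make $M_{\varphi^b}\not\le_{tt}M_{\varphi^c}$ we diagonalize a c.e.\ set $A^b$ against $M_{\varphi^c}$ as before and at the same time code $A^b$ into $M_{\varphi^b}$ by the counting argument of Theorem~\ref{thm:high}. The only danger is that coding changes positions on which a requirement relies; freshness of the witnesses prevents this.

\begin{proof}[Proof of Theorem~\ref{thm:many}]
We run the construction of Section~\ref{sec:constr} for all $\varphi^c$ at once, with the same $(f_j)$, the same stages and one common supply of fresh numbers. The changes are these.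
\begin{itemize}
\item The requirements $P_0,P_1,\dots$ form a single effective list of all triples $(e,b,c)$ with $b\ne c$. If $P_n$ is $(e,b,c)$, it says: if $\tau_e$ is total, then $A^b\ne\{x:M_{\varphi^c}\models\tau_e(x)\}$. We call $b$ its \emph{source} and $c$ its \emph{target}. The sections, the low positions $D_n$, the region positions and the queries of $P_n$ are positions of its target. Introduction, priorities, initializations, restarts and forced moves are as before, for the single list. At the end of stage $k$, block $k$ of every $\varphi^c$ is created; it contains the sections of those $P_n$, $n\le k$, whose target is $c$.
\item Block $k$ of $\varphi^c$ begins with $\lambda+1$ \emph{coding positions}, where $\lambda$ is the number of positions of $\varphi^c$ in front of block $k$. They are empty until $k$ is enumerated into $A^c$, if ever; at that moment they are made constants with fresh values.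
\item In step~2 of stage $s$, $P_n$ must also satisfy $x_i<s$ for all its witnesses, so that the blocks $x_i$ exist. When it acts, the $x_i$ with $\beta_i=1$ are enumerated into $A^b$, where $b$ is its source.
\item The parameter $z$ is an index of a function of three variables, a guess at $(c,x,y)\mapsto\varphi^c_x(y)$. The set $M^z$ in Lemma~\ref{lem:resp} is replaced by the set of minimal indices of the $c$-th numbering given by $z$, and $c$ is added to the tuples; the relation remains $\Sigma_2$.
\end{itemize}
A stage is still a finite computation: if $c$ is neither source nor target of $P_0,\dots,P_s$, the blocks $k\le s$ of $\varphi^c$ consist of empty coding positions, $u_k$ and $t_k$. So $(c,x,y)\mapsto\varphi^c_x(y)$ is partial recursive uniformly in $z$, the recursion theorem applies, each $\varphi^c$ is acceptable by (\ref{eq:acc}), and each $A^c$ is c.e.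

\emph{Coding.} If $k\notin A^c$, the coding positions of block $k$ of $\varphi^c$ hold $\emptyset$ and are not minimal. If $k\in A^c$, they hold $\lambda+1$ distinct functions, and at most $\lambda$ of these occur in front of block $k$; so one of the coding positions is minimal. The coding positions of block $k$ are computed from $k$ by running the construction to stage $k$. Hence $A^c\le_{tt}M_{\varphi^c}$.

\emph{Requirements.} We go through the lemmas. Lemma~\ref{lem:book} speaks of parameters and sections only, and (\ref{eq:rule}) still describes how sections are filled, so its proof is unchanged. In Lemma~\ref{lem:val} there is one more source of values, the coding constants, and these are fresh, hence used. In Lemma~\ref{lem:finite} the extra condition $x_i<s$ holds for all large $s$. So let $P_n=(e,b,c)$ with $\tau_e$ total, and let $s$ be the stage of the action in its last round.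

\medskip
\noindent\emph{Claim. No coding position of $\varphi^c$ in a block $<s$ is filled at or after this action.}

Such a position is filled only when an action enumerates a witness $x<s$ into $A^c$. The action of $P_n$ enumerates into $A^b$ with $b\ne c$, it is the only action at stage $s$, and $P_n$ does not act again. A later action of $P_{n'}$ with $n'<n$ would initialize $P_n$. A requirement $P_{n'}$ with $n'>n$ was initialized at stage $s$ or is introduced at a stage $\ge s$, so after stage $s$ its witnesses are numbers chosen as fresh at a stage $\ge s$, and these exceed $s$. This proves the claim.

\medskip
In Lemma~\ref{lem:lowpos}, the claim excludes the one new way in which a low position could acquire a value, and a filled low coding position with value $v$ holds $\bar v$ itself. The coding positions in the region are inert positions. By the claim they are empty or constant at the action and do not change, which is Lemma~\ref{lem:inert}(a); they lie in front of $S_k$ but are not copies, so Lemma~\ref{lem:inert}(b) holds as well. The proofs of Lemmas~\ref{lem:cover} and~\ref{lem:pattern} use about positions outside the current sections only Lemmas~\ref{lem:lowpos} and~\ref{lem:inert}, the positions $0$ and $u_k$, and the definition of the old values and their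 bearers, which covers all inert positions; a coding position in the region is of kind (1) or an inert constant. So both lemmas hold for $\varphi^c$, and the final argument gives $A^b(x_i)=\beta_i\ne[M_{\varphi^c}\models\tau_e(x_i)]$ for some $i$. Thus $A^b\not\le_{tt}M_{\varphi^c}$ for all $b\ne c$.

If $M_{\varphi^b}\le_{tt}M_{\varphi^c}$ with $b\ne c$, then $A^b\le_{tt}M_{\varphi^b}\le_{tt}M_{\varphi^c}$, which is false. If $K\le_{tt}M_{\varphi^c}$, then $A^b\le_mK\le_{tt}M_{\varphi^c}$ for any $b\ne c$, which is false as well.
\end{proof}

\begin{remark}
These results do not decide whether $M_\varphi\equiv_{wtt}M_{\varphi'}$ holds for all acceptable $\varphi,\varphi'$. Proposition~\ref{prop:wtt} shows only that no c.e.\ set can serve as the separating set there, since every c.e.\ set is wtt-reducible to every $M_\varphi$.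
\end{remark}

\begin{thebibliography}{9}

\bibitem{lncs}
\emph{Lecture Notes in Computer Science},
\texttt{http://raganwald.github.io/\allowbreak assets/\allowbreak fractran/\allowbreak Mathematical-\allowbreak Foundations-\allowbreak of-\allowbreak Computer-\allowbreak Science-\allowbreak 1979-\allowbreak Proceedings-\allowbreak 8th-\allowbreak Symposium-\allowbreak Olomouc-\allowbreak Czechoslovakia-\allowbreak September-\allowbreak 3-7-1979.pdf}

\end{thebibliography}
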